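\title{Semi-unification of dimension types over Abelian groups is decidable}

\begin{abstract}
In a type language with polymorphism over dimensions but not over types, semi-unification asks for one substitution $S$ such that each of finitely many types $S(\tau'_i)$ is an instance of $S(\tau_i)$, modulo the laws of Abelian groups on dimension expressions. We prove that this problem is decidable for every finite number of inequations, and that a solvable instance has a computable most general solution. Solvability is governed by the greatest fixed point of a computable operator on the subgroups of $\mathbb{Z}^n$. The descending iteration of this operator closes by the ordinal $\omega\cdot n$, and this bound is attained, so iteration alone does not compute the fixed point. We show that an iteration which neither stops nor loses rank is witnessed by a finite $p$-adic certificate over a number field, and that such a certificate confines the fixed point to a subgroup of smaller rank.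
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

We consider the types of an ML-like language with dimension types, in which polymorphism is permitted over dimensions but not over types. \emph{Dimension expressions} are built from dimension variables $d_1,d_2,\dots$, base dimensions (constants such as $\mathsf{M},\mathsf{L},\mathsf{T}$), the unit dimension $1$, products $\delta_1\cdot\delta_2$ and inverses $\delta^{-1}$. \emph{Types} contain no type variables. They are built from base types such as $\mathrm{bool}$ and $\mathrm{int}$, the dimensioned types $\mathrm{real}\ \delta$, and type constructors such as $\tau\to\tau'$ and $\tau\times\tau'$. We write $\tau=_D\tau'$ if the two types are equal modulo the equational theory of Abelian groups applied to the dimension expressions in them, with $\cdot$ as group operation, $1$ as identity and ${}^{-1}$ as inverse; the type constructors are otherwise free. A \emph{substitution} maps dimension variables to dimension expressions. It fixes the base dimensions and acts on a type through the dimension variables that occur in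 it.

The \emph{inequation} $\tau\le_D\tau'$ holds if $\tau'$ is an instance of $\tau$, that is, if $R(\tau)=_D\tau'$ for some substitution $R$. Let
\[
\mathcal{I}=\{(\tau_1,\tau'_1),\dots,(\tau_m,\tau'_m)\}
\]
be a finite set of pairs of types. An \emph{Abelian group semi-unifier} of $\mathcal{I}$, or briefly a semi-unifier, is a substitution $S$ for which there are substitutions $R_1,\dots,R_m$ with
\[
R_i(S(\tau_i))=_D S(\tau'_i)\qquad(1\le i\le m).
\]
The same $S$ serves every inequation, while the matching substitutions $R_i$ may differ. We call $\mathcal{I}$ \emph{solvable} if it has a semi-unifier. The question, posed in \cite{PLD}, is whether there is an algorithm that decides for an arbitrary finite $\mathcal{I}$ whether it is solvable.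

Two cases are known in this dimension-only setting, both due to Rittri. The problem is decidable for a single inequation. It is also decidable for any finite number of inequations when dimensions have rational exponents, so that the equational theory is that of vector spaces over $\mathbb{Q}$. For unification, several equations reduce to one by tupling, but tupling inequations forces all $R_i$ to coincide and changes the problem. The pair of inequations $\mathrm{real}\ d\le_D\mathrm{real}\ \mathsf{M}$ and $\mathrm{real}\ d\le_D\mathrm{real}\ \mathsf{L}$ is solved by the identity, with $R_1(d)=\mathsf{M}$ and $R_2(d)=\mathsf{L}$, whereas $\mathrm{real}\ d\times\mathrm{real}\ d\le_D\mathrm{real}\ \mathsf{M}\times\mathrm{real}\ \mathsf{L}$ has no solution, because $RS(d)$ cannot equal both $\mathsf{M}$ and $\mathsf{L}$.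

In terms of the unknown exponents that occur in $S$ and in the $R_i$, the conditions $R_iS(\tau_i)=_D S(\tau'_i)$ are bilinear equations over $\mathbb{Z}$. A solution, if there is one, is found by exhaustive search. The whole difficulty is to recognize in finite time that there is none. The following example shows the smallest obstruction that is invisible over $\mathbb{Q}$; it contains the main idea of the paper, and we follow it through all sections.

\begin{example}\label{ex:intro}
The inequation $\mathrm{real}\ d^2\le_D\mathrm{real}\ (d\cdot\mathsf{M})$ is solved by $S(d)=\mathsf{M}$. Now consider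
\[
\mathrm{real}\ d^3\le_D\mathrm{real}\ (d\cdot\mathsf{M}).
\]
With rational exponents it is solved by the identity, with $R(d)=d^{1/3}\cdot\mathsf{M}^{1/3}$. With integer exponents it has no solution. To see this, write dimension expressions additively, as elements of the free Abelian group on variables and base dimensions, and suppose $RS(3d)=S(d)+\mathsf{M}$. Put $x=2d-\mathsf{M}$. Since $R$ and $S$ fix $\mathsf{M}$,
\[
3\,RS(x)=2\,RS(3d)-3\mathsf{M}=2S(d)+2\mathsf{M}-3\mathsf{M}=S(x).
\]
If $S(x)\ne0$, let $3^e$ be the largest power of $3$ dividing $S(x)$. Then $3^e$ divides $RS(x)$, so $3^{e+1}$ divides $S(x)$, a contradiction. Hence $S(x)=0$, that is $2S(d)=\mathsf{M}$, which is impossible.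
\end{example}

The argument is a descent at the prime $3$: the inequation lets us pass from the vector $x$ to $x/3$ without losing integrality, and this forces the linear relation $S(x)=0$. We prove that descents of this kind, suitably generalized, together with integer linear algebra, detect every obstruction.

\subsection*{Results}

\begin{theorem}\label{thm:decidable}
There is an algorithm that, given an arbitrary finite set $\mathcal{I}$ of pairs of types, decides whether $\mathcal{I}$ has an Abelian group semi-unifier.
\end{theorem}

\begin{theorem}\label{thm:principal}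
If $\mathcal{I}$ is solvable, then a most general semi-unifier $S$ of $\mathcal{I}$ is computable: for every semi-unifier $S'$ there is a substitution $U$ with $S'=U\circ S$ on all dimension variables of $\mathcal{I}$.
\end{theorem}

We claim no complexity bound, and we treat integer exponents only.

Section~\ref{sec:reduction} attaches to $\mathcal{I}$ a subgroup $\Phi_{\max}$ of $\mathbb{Z}^n$, where $n$ is the number of base dimensions and variables in $\mathcal{I}$, and derives both theorems from the computability of $\Phi_{\max}$ (Theorem~\ref{thm:phimax}). The group $\Phi_{\max}$ is the greatest fixed point of a computable operator $\Psi$. Section~\ref{sec:certificates} defines certificates, which generalize the descent of Example~\ref{ex:intro}, and Section~\ref{sec:algorithm} combines the iteration of $\Psi$ with a search for certificates. The heart of the paper is the proof that a certificate exists whenever it is needed: Section~\ref{sec:dual} constructs a descent with $p$-adic coordinates, and Section~\ref{sec:algebraic} moves it to algebraic coordinates. Section~\ref{sec:ordinal}, which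 is not needed for decidability, determines how long the transfinite iteration of $\Psi$ can be (Theorem~\ref{thm:ordinal}).

\section{Admissible groups of functionals}\label{sec:reduction}

Dimension expressions modulo $=_D$ form the free Abelian group $F$ on all base dimensions and all dimension variables. We write it additively and call the base dimensions and variables its \emph{generators}. A substitution is an endomorphism of $F$ that fixes every base dimension.

The \emph{shape} of a type is the type with its dimension expressions erased. Substitutions preserve shapes and the constructors are free, so $\mathcal{I}$ is unsolvable if $\tau_i$ and $\tau'_i$ differ in shape for some $i$. From now on we assume that the shapes agree. Reading off the dimension expressions at corresponding positions turns inequation $i$ into a finite list of pairs $(a_{ij},a'_{ij})\in F\times F$, and we look for $S$ and $R_i$ with $R_iS(a_{ij})=S(a'_{ij})$ for all $i,j$.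

Let $B$ and $X$ be the finite sets of base dimensions and of variables that occur in $\mathcal{I}$. Put
\[
n=|B|+|X|,\qquad \Lambda=\mathbb{Z}^{B\cup X}\subseteq F,\qquad \Lambda^*=\operatorname{Hom}(\Lambda,\mathbb{Z})\cong\mathbb{Z}^n .
\]
Let $H_i\le\Lambda\times\Lambda$ be the subgroup generated by the pairs $(a_{ij},a'_{ij})$ and the pairs $(b,b)$ with $b\in B$. Since substitutions are additive and fix $B$, the substitution $S$ is a semi-unifier with matching substitutions $R_i$ if and only if
\begin{equation}\label{eq:semiunifier}
R_iS(a)=S(a')\qquad\text{for all $i$ and all }(a,a')\in H_i .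
\end{equation}

To remove the bilinearity we eliminate the $R_i$. A substitution $S$ is described on $\Lambda$ by its \emph{coordinate functionals}: for each generator $\gamma$ of $F$, let $f_\gamma(v)$ be the coefficient of $\gamma$ in $S(v)$, for $v\in\Lambda$. Each $f_\gamma$ lies in $\Lambda^*$, and only finitely many are nonzero because $\Lambda$ is finitely generated. Applying $R_i$ replaces each coordinate by an integer combination of coordinates. So \eqref{eq:semiunifier} says that every coordinate functional, evaluated on right-hand sides, is an integer combination of coordinate functionals evaluated on left-hand sides. This is a property of the group that the $f_\gamma$ span.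

\begin{definition}\label{def:admissible}
A subgroup $\Phi\le\Lambda^*$ is \emph{admissible} if for every $i$ and every $f\in\Phi$ there is $g\in\Phi$ with $f(a')=g(a)$ for all $(a,a')\in H_i$. It is \emph{full on $B$} if the restriction map $\Phi\to\operatorname{Hom}(\mathbb{Z}^B,\mathbb{Z})$ is onto.
\end{definition}

The zero group is admissible. A sum of admissible subgroups is admissible: if $f=f_1+\dots+f_k$ with each $f_l$ in one of the summands, add the functionals $g_l$ that belong to the $f_l$. Hence there is a largest admissible subgroup, which we denote by $\Phi_{\max}$.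

For generators $\gamma,\varepsilon$ let $[\gamma=\varepsilon]$ be $1$ if $\gamma=\varepsilon$ and $0$ otherwise. Suppose $\Phi\le\Lambda^*$ is full on $B$. Choose $f_b\in\Phi$ $(b\in B)$ that restrict to the dual basis of $\mathbb{Z}^B$, and a basis $(f_y)_{y\in V}$ of the kernel of restriction, indexed by a finite set $V$ of dimension variables. Every $f\in\Phi$ differs from $\sum_bf(b)f_b$ by an element of the kernel, and evaluation on $B$ shows independence, so $(f_\gamma)_{\gamma\in B\cup V}$ is a basis of $\Phi$ with $f_\gamma(b)=[\gamma=b]$ for $b\in B$. We call it an \emph{adapted basis}. The map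
\begin{equation}\label{eq:SPhi}
S_\Phi(v)=\sum_{\gamma\in B\cup V}f_\gamma(v)\,\gamma\qquad(v\in\Lambda)
\end{equation}
fixes $B$, so it extends to a substitution $S_\Phi$ that is the identity on the generators outside $B\cup X$.

\begin{proposition}\label{prop:reduction}
\begin{enumerate}
\item[(a)] The coordinate functionals of a semi-unifier span an admissible subgroup that is full on $B$.
\item[(b)] If $\Phi$ is admissible and full on $B$, then $S_\Phi$ is a semi-unifier, for every adapted basis.
\item[(c)] $\mathcal{I}$ is solvable if and only if $\Phi_{\max}$ is full on $B$.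
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $S$ and $R_i$ satisfy \eqref{eq:semiunifier}, and let $\Phi$ be the span of the coordinate functionals $f_\gamma$ of $S$. Since $S(b)=b$, we have $f_\gamma(b)=[\gamma=b]$ for $b\in B$, so $\Phi$ is full on $B$. Fix $i$, and let $r_{\gamma\varepsilon}$ be the coefficient of $\gamma$ in $R_i(\varepsilon)$. For $(a,a')\in H_i$ compare the coefficients of $\gamma$ in $S(a')=R_i\bigl(\sum_\varepsilon f_\varepsilon(a)\varepsilon\bigr)$. This gives $f_\gamma(a')=g_\gamma(a)$ with $g_\gamma=\sum_\varepsilon r_{\gamma\varepsilon}f_\varepsilon\in\Phi$, and $g_\gamma$ does not depend on $(a,a')$. For $f=\sum_\gamma c_\gamma f_\gamma$ take $g=\sum_\gamma c_\gamma g_\gamma$.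

(b) Fix $i$. All indices $\gamma,\varepsilon$ range over $B\cup V$. For each $\gamma$ choose $g_\gamma=\sum_\varepsilon r_{\gamma\varepsilon}f_\varepsilon\in\Phi$ with $f_\gamma(a')=g_\gamma(a)$ on $H_i$, and put $R_i(\varepsilon)=\sum_\gamma r_{\gamma\varepsilon}\gamma$. Here the pairs $(b,b)\in H_i$ are used: they give $r_{\gamma b}=g_\gamma(b)=f_\gamma(b)=[\gamma=b]$, so $R_i$ fixes $B$ and extends to a substitution that is the identity on all other generators. For $(a,a')\in H_i$,
\[
R_iS_\Phi(a)=\sum_\gamma\sum_\varepsilon r_{\gamma\varepsilon}f_\varepsilon(a)\,\gamma=\sum_\gamma g_\gamma(a)\,\gamma=\sum_\gamma f_\gamma(a')\,\gamma=S_\Phi(a').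
\]

(c) By (a) and (b), $\mathcal{I}$ is solvable if and only if some admissible subgroup is full on $B$. Every admissible subgroup lies in the admissible subgroup $\Phi_{\max}$, and a group containing one that is full on $B$ is full on $B$.
\end{proof}

We use freely that integer linear algebra is effective. From generators of subgroups of $\mathbb{Z}^k$ and from integer matrices one can compute, by Hermite or Smith normal form, bases of images, kernels, preimages and intersections, and one can decide membership, equality and rank. A subgroup of $\Lambda^*$ is \emph{given} or \emph{computed} when a basis of it is. The main technical result is the following.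

\begin{theorem}\label{thm:phimax}
A basis of $\Phi_{\max}$ is computable from $\mathcal{I}$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:decidable} and~\ref{thm:principal} from Theorem~\ref{thm:phimax}]
To decide solvability, compare shapes, compute $\Phi_{\max}$, and test whether it is full on $B$; this is correct by Proposition~\ref{prop:reduction}(c).

Let $\mathcal{I}$ be solvable. Compute an adapted basis $(f_\varepsilon)_{\varepsilon\in B\cup V}$ of $\Phi_{\max}$ and let $S=S_{\Phi_{\max}}$, a semi-unifier by Proposition~\ref{prop:reduction}(b). Let $S'$ be any semi-unifier, with coordinate functionals $f'_\gamma$, where $\gamma$ ranges over all generators of $F$. By Proposition~\ref{prop:reduction}(a) they lie in $\Phi_{\max}$, so $f'_\gamma=\sum_\varepsilon u_{\gamma\varepsilon}f_\varepsilon$ with integers $u_{\gamma\varepsilon}$, all of which vanish when $f'_\gamma=0$. Hence $U(\varepsilon)=\sum_\gamma u_{\gamma\varepsilon}\gamma$ is a finite sum. For $b\in B$ we have $u_{\gamma b}=f'_\gamma(b)=[\gamma=b]$, so $U$ fixes $B$ and extends to a substitution that is the identity outside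 $B\cup V$. For $v\in\Lambda$,
\[
US(v)=\sum_\gamma\sum_\varepsilon u_{\gamma\varepsilon}f_\varepsilon(v)\,\gamma=\sum_\gamma f'_\gamma(v)\,\gamma=S'(v).
\]
This proves that $S$ is most general.
\end{proof}

The natural way to approach $\Phi_{\max}$ is from above, discarding in each step the functionals that violate Definition~\ref{def:admissible}. For $\Phi\le\Lambda^*$ let
\[
\Psi(\Phi)=\{f\in\Phi:\ \text{for each $i$ there is $g\in\Phi$ with $f(a')=g(a)$ for all }(a,a')\in H_i\}.
\]

\begin{lemma}\label{lem:psi}
$\Psi(\Phi)$ is a subgroup of $\Phi$ and is computable from $\Phi$. We have $\Psi(\Phi)=\Phi$ if and only if $\Phi$ is admissible. If $\Phi\supseteq\Phi_{\max}$, then $\Psi(\Phi)\supseteq\Phi_{\max}$; if moreover $\Psi(\Phi)=\Phi$, then $\Phi=\Phi_{\max}$.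
\end{lemma}

\begin{proof}
It suffices to test $f(a')=g(a)$ on a finite generating set $J_i$ of $H_i$. Define $\lambda_i,\rho_i\colon\Lambda^*\to\mathbb{Z}^{J_i}$ by $\lambda_i(g)=(g(a))_{(a,a')\in J_i}$ and $\rho_i(f)=(f(a'))_{(a,a')\in J_i}$. Then $\Psi(\Phi)=\Phi\cap\bigcap_i\rho_i^{-1}(\lambda_i(\Phi))$, which proves the first claim. The second is the definition of admissibility. The operator $\Psi$ is monotone, so $\Phi_{\max}\subseteq\Phi$ implies $\Phi_{\max}=\Psi(\Phi_{\max})\subseteq\Psi(\Phi)$. An admissible group containing $\Phi_{\max}$ equals it.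
\end{proof}

With rational exponents, the proof of Proposition~\ref{prop:reduction} holds with $\mathbb{Q}$ in place of $\mathbb{Z}$ and subspaces in place of subgroups, and the iteration of $\Psi$ stops after at most $n$ steps because every proper step lowers the dimension. Over $\mathbb{Z}$ a proper step may pass to a subgroup of finite index, and this may go on forever.

\begin{example}\label{ex:iteration}
In the unsolvable instance of Example~\ref{ex:intro}, $\Lambda=\mathbb{Z}\mathsf{M}\oplus\mathbb{Z}d$, and $H_1$ is generated by $(\mathsf{M},\mathsf{M})$ and $(3d,d+\mathsf{M})$. A functional $f$ determines its partner $g$ by $g(\mathsf{M})=f(\mathsf{M})$ and $3g(d)=f(d)+f(\mathsf{M})$. With $x=2d-\mathsf{M}$, such a $g\in\Lambda^*$ exists if and only if $3\mid f(x)$, because $f(x)\equiv2(f(d)+f(\mathsf{M}))\bmod 3$; and then $3g(x)=6g(d)-3g(\mathsf{M})=f(x)$. By induction,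
\[
\Psi^k(\Lambda^*)=\{f\in\Lambda^*:3^k\mid f(x)\}.
\]
Each of these groups is full on $B$, as it contains the $f$ with $f(\mathsf{M})=1$ and $f(d)=(3^k+1)/2$. Their intersection $\{f:f(x)=0\}$ is generated by the functional $f_0$ with $f_0(\mathsf{M})=2$, $f_0(d)=1$, which is its own partner. So $\Phi_{\max}=\mathbb{Z}f_0$, which is not full on $B$. No finite stage of the iteration shows this.
\end{example}

\section{Descents and certificates}\label{sec:certificates}

We need finite evidence that $\Phi_{\max}$ lies in a subgroup of smaller rank. The evidence will be a descent at a prime $p$, and its natural setting is the field $\mathbb{Q}_p$ of $p$-adic numbers.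

We recall what we use. The $p$-adic valuation $v_p\colon\mathbb{Q}_p\to\mathbb{Z}\cup\{\infty\}$ satisfies $v_p(xy)=v_p(x)+v_p(y)$, $v_p(x+y)\ge\min(v_p(x),v_p(y))$ with equality if the two values differ, and $v_p(x)=\infty$ only for $x=0$. Two elements are close if the valuation of their difference is large. The ring $\mathbb{Z}_p=\{x:v_p(x)\ge0\}$ is a principal ideal domain, compact and open in $\mathbb{Q}_p$; $\mathbb{Z}$ is dense in $\mathbb{Z}_p$ and $\mathbb{Q}$ is dense in $\mathbb{Q}_p$. We use \emph{Hensel's lemma} in this form: if $h\in\mathbb{Z}_p[Y]$, $a\in\mathbb{Z}_p$, $h'(a)\ne0$ and $v_p(h(a))>2v_p(h'(a))$, then there is exactly one $\alpha\in\mathbb{Z}_p$ with $h(\alpha)=0$ and $v_p(\alpha-a)>v_p(h'(a))$.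

Let $E\supseteq\mathbb{Q}$ be a field. The basis $B\cup X$ identifies $\Lambda$ with $\mathbb{Z}^n\subseteq E^n$, and elements of $\Lambda^*$ extend $E$-linearly to $E^n$. Let $H_i(E)\subseteq E^n\times E^n$ be the $E$-span of $H_i$, and for $\Gamma\le\Lambda^*$ let
\[
\Gamma^\perp(E)=\{v\in E^n:f(v)=0\text{ for all }f\in\Gamma\}.
\]
The rank of a rational matrix does not depend on the field, so the solution space over $E$ of a homogeneous rational linear system is the $E$-span of its solution space over $\mathbb{Q}$. Consequently $\Gamma^\perp(E)$ is the $E$-span of $\Gamma^\perp(\mathbb{Q})$, and $H_i(E)$ is cut out by computable rational linear equations that do not depend on $E$. An identity $f(a')=g(a)$ that holds on $H_i$ holds on $H_i(E)$ by linearity.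

\begin{definition}\label{def:descent}
Let $\Gamma\le\Lambda^*$, let $p$ be a prime and $E$ a subfield of $\mathbb{Q}_p$. A \emph{descent for $\Gamma$ over $E$} consists of integers $N\ge r\ge1$, vectors $x_1,\dots,x_N\in E^n$ and indices $\sigma(1),\dots,\sigma(r)\le N$ such that $x_1\notin\Gamma^\perp(E)$,
\[
x_{\sigma(j)}=p^{-1}x_j\qquad(1\le j\le r),
\]
and each $x_t$ with $t>r$ comes with a justification by one of the rules
\begin{enumerate}
\item[(D1)] $x_t\in\Gamma^\perp(E)$;
\item[(D2)] $x_t=\sum_{s<t}c_{ts}x_s$ with given coefficients $c_{ts}\in E\cap\mathbb{Z}_p$;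
\item[(D3)] $(x_s,x_t)\in H_i(E)$ for a given $s<t$ and a given $i$.
\end{enumerate}
\end{definition}

Each rule preserves a lower bound on the valuations of the values that an admissible subgroup of $\Gamma$ takes. A descent derives $p^{-1}x_j$ from the $x_j$ alone, so it improves any such bound by one.

\begin{lemma}[Soundness]\label{lem:sound}
Let $x_1,\dots,x_N$ be a descent for $\Gamma$ over $E$, and put
\[
\Gamma'=\{f\in\Gamma:f(x_1)=\dots=f(x_r)=0\}.
\]
Then every admissible subgroup $\Phi\le\Gamma$ is contained in $\Gamma'$, and $\operatorname{rank}\Gamma'<\operatorname{rank}\Gamma$.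
\end{lemma}

\begin{proof}
Suppose some $f(x_j)$ with $f\in\Phi$, $j\le r$ is nonzero. Let $e\in\mathbb{Z}$ be the minimum of $v_p(f(x_j))$ over all $f\in\Phi$ and $j\le r$. It exists because $\Phi$ is finitely generated: the minimum over a finite generating set bounds all values from below. We show by induction on $t$ that $v_p(f(x_t))\ge e$ for all $f\in\Phi$. For $t\le r$ this is the choice of $e$. Under (D1), $f(x_t)=0$ because $f\in\Gamma$. Under (D2), $f(x_t)=\sum_sc_{ts}f(x_s)$ with $v_p(c_{ts})\ge0$. Under (D3), admissibility gives $g\in\Phi$ with $f(x_t)=g(x_s)$, and the induction hypothesis applies to $g$. For $t=\sigma(j)$ we obtain $v_p(f(x_j))\ge e+1$ for all $f\in\Phi$ and $j\le r$, contradicting the choice of $e$.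

The map $f\mapsto(f(x_1),\dots,f(x_r))$ embeds $\Gamma/\Gamma'$ in $E^r$, and it is nonzero because $x_1\notin\Gamma^\perp(E)$. So $\Gamma/\Gamma'$ is torsion-free and nonzero, and the rank drops.
\end{proof}

Finite generation of $\Phi$ is the point where integer exponents enter: for a nonzero $\mathbb{Q}$-space of functionals the minimum $e$ does not exist.

\begin{example}\label{ex:descent}
In Example~\ref{ex:iteration}, $2\,(3d,d+\mathsf{M})-3\,(\mathsf{M},\mathsf{M})=(3x,x)$ lies in $H_1$. So $x_1=x$, $x_2=x/3$ is a descent for $\Lambda^*$ over $\mathbb{Q}\subseteq\mathbb{Q}_3$ with $r=1$, $\sigma(1)=2$, justified by (D3). It gives $\Gamma'=\mathbb{Z}f_0$.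
\end{example}

One would like to use rational vectors only. The next example shows that they do not suffice.

\begin{example}\label{ex:irrational}
Consider $\mathrm{real}\ d_2\times\mathrm{real}\ (d_1^{-2}\cdot d_2)\le_D\mathrm{real}\ d_1\times\mathrm{real}\ d_2$. Here $B=\emptyset$ and $H_1(E)=\{(Ay,y):y\in E^2\}$, where $Ad_1=d_2$ and $Ad_2=-2d_1+d_2$. The characteristic polynomial of $A$ is $h=Y^2-Y+2$, which is irreducible over $\mathbb{Q}$. The partner $g$ of $f$ must satisfy $f=g\circ A$, so $\Psi^k(\Lambda^*)=\{g\circ A^k:g\in\Lambda^*\}$ has index $2^k$ in $\Lambda^*$. The iteration neither stops nor loses rank.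

Since $v_2(h(0))=1$ and $h'(0)=-1$, Hensel's lemma gives a root $\alpha\in2\mathbb{Z}_2$ of $h$. The other root $\mu=1-\alpha$ is a unit of $\mathbb{Z}_2$, and $\alpha\mu=2$. The vector $x_1=(\alpha-1)d_1+d_2$ satisfies $Ax_1=-2d_1+\alpha d_2=\alpha x_1$. So $x_2=\alpha^{-1}x_1$ is justified by (D3) and $x_3=\mu^{-1}x_2=x_1/2$ by (D2). This is a descent for $\Lambda^*$ over $\mathbb{Q}(\alpha)$, and $\Gamma'=0$ because $\alpha$ is irrational.

There is no descent for $\Lambda^*$ over $\mathbb{Q}$, at any prime. Rule (D1) produces only $0$, and (D3) reads $x_t=A^{-1}x_s$. For odd $p$ the matrix $A^{-1}$ has entries in $\mathbb{Z}_p$, so all rules preserve a lower bound on the valuations of the coordinates, and the argument of Lemma~\ref{lem:sound} forces $x_1=0$. For $p=2$ let $\varphi$ be the $\mathbb{Q}_2$-linear functional with $\varphi(d_1)=1$, $\varphi(d_2)=\mu$. From $\mu^2=\mu-2$ we get $\varphi\circ A=\mu\varphi$, so all rules preserve a lower bound on $v_2(\varphi(x_t))$, and the same argument forces $\varphi(x_1)=0$. For rational $x_1$ this means $x_1=0$.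
\end{example}

On the other hand, a descent over $\mathbb{Q}_p$ is not a finite object. We therefore work over number fields embedded in $\mathbb{Q}_p$, and we specify the embedding by an approximate root.

\begin{definition}\label{def:certificate}
A \emph{certificate} for $\Gamma$ consists of a prime $p$, a polynomial $h\in\mathbb{Z}[Y]$ of positive degree that is irreducible over $\mathbb{Q}$, an integer $a$ with $h'(a)\ne0$ and $v_p(h(a))>2v_p(h'(a))$, and a descent for $\Gamma$ over $E=\mathbb{Q}(\alpha)\subseteq\mathbb{Q}_p$, where $\alpha\in\mathbb{Z}_p$ is the root of $h$ given by Hensel's lemma.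
\end{definition}

Since $E\cong\mathbb{Q}[Y]/(h)$, each element of $E$ is given by a rational polynomial of degree less than $\deg h$. So a certificate is a finite string of integers, rational polynomials and justifications. We call any string of this format a \emph{candidate}; the candidates can be listed effectively. Example~\ref{ex:descent} yields a certificate with $(p,h,a)=(3,Y,0)$, and Example~\ref{ex:irrational} one with $(p,h,a)=(2,Y^2-Y+2,0)$.

\begin{lemma}\label{lem:check}
Given $\Gamma$ and a candidate, one can decide whether the candidate is a certificate for $\Gamma$, and if it is, one can compute the group $\Gamma'$ of Lemma~\ref{lem:sound}.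
\end{lemma}

\begin{proof}
The conditions on $p$ and $a$ are integer arithmetic. Irreducibility of $h$ is decidable: by Gauss's lemma a proper factor may be taken in $\mathbb{Z}[Y]$, its values at $\deg h$ integers that are not roots of $h$ divide the values of $h$, and interpolation leaves finitely many polynomials to test. Arithmetic and equality in $\mathbb{Q}[Y]/(h)$ are exact, and membership in $\Gamma^\perp(E)$ or $H_i(E)$ is given by rational linear equations. It remains to decide for $c\in E$ whether $c\in\mathbb{Z}_p$.

Write $c=q(\alpha)/w$ with $q\in\mathbb{Z}[Y]$ and a nonzero integer $w$, and let $\kappa=v_p(w)$. Then $c\in\mathbb{Z}_p$ if and only if $v_p(q(\alpha))\ge\kappa$. If $b$ is an integer with $v_p(b-\alpha)\ge\kappa$, then $v_p(q(b)-q(\alpha))\ge\kappa$, so the condition becomes $p^\kappa\mid q(b)$. To find such a $b$, put $s=v_p(h'(a))$ and search for an integer $b$ with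
\[
v_p(b-a)>s\qquad\text{and}\qquad v_p(h(b))\ge\kappa+s .
\]
The search ends: any integer $b$ with $v_p(b-\alpha)>\kappa+s$ qualifies, because $v_p(\alpha-a)>s$ and $v_p(h(b))=v_p(h(b)-h(\alpha))\ge v_p(b-\alpha)$. Conversely, let $b$ qualify. Then $v_p(b-\alpha)>s$. Also $v_p(h'(\alpha))=s$, because $v_p(h'(\alpha)-h'(a))\ge v_p(\alpha-a)>s$. Taylor expansion at $\alpha$ gives $h(b)=(b-\alpha)\bigl(h'(\alpha)+(b-\alpha)c_0\bigr)$ with $c_0\in\mathbb{Z}_p$, so $v_p(h(b))=v_p(b-\alpha)+s$ and therefore $v_p(b-\alpha)\ge\kappa$.

Finally write $x_j=\sum_{l<\deg h}\alpha^lw_{jl}$ with $w_{jl}\in\mathbb{Q}^n$. The powers $\alpha^l$ are linearly independent over $\mathbb{Q}$, so $f(x_j)=0$ if and only if $f(w_{jl})=0$ for all $l$. Thus $\Gamma'$ is the kernel of a rational linear map on $\Gamma$.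
\end{proof}

\section{The algorithm}\label{sec:algorithm}

The iteration of $\Psi$ from a group $\Gamma$ can stop, lose rank, or do neither. The first two events are observed directly. The third is covered by the following proposition, whose proof occupies Sections~\ref{sec:dual} and~\ref{sec:algebraic}.

\begin{proposition}[Completeness]\label{prop:complete}
Let $\Gamma\le\Lambda^*$ and $\Phi_k=\Psi^k(\Gamma)$. Suppose that
\begin{equation}\label{eq:stall}
\operatorname{rank}\Phi_k=\operatorname{rank}\Gamma\quad\text{and}\quad\Phi_{k+1}\ne\Phi_k\qquad\text{for all }k\ge0 .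
\end{equation}
Then $\Gamma$ has a certificate.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:phimax} from Proposition~\ref{prop:complete}]
The algorithm keeps a subgroup $\Gamma\supseteq\Phi_{\max}$, initially $\Gamma=\Lambda^*$, and works in phases. A phase sets $\Phi_0=\Gamma$ and runs through rounds $k=0,1,2,\dots$. In round $k$ it computes $\Phi_{k+1}=\Psi(\Phi_k)$ and takes the first of the following actions that applies.
\begin{enumerate}
\item[(1)] If $\Phi_{k+1}=\Phi_k$, output $\Phi_k$ and stop.
\item[(2)] If $\operatorname{rank}\Phi_{k+1}<\operatorname{rank}\Gamma$, replace $\Gamma$ by $\Phi_{k+1}$ and start a new phase.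
\item[(3)] If the $k$-th candidate is a certificate for $\Gamma$, replace $\Gamma$ by $\Gamma'$ and start a new phase.
\end{enumerate}
If none applies, the next round begins. All steps are effective by Lemmas~\ref{lem:psi} and~\ref{lem:check}. All $\Phi_k$ contain $\Phi_{\max}$ by Lemma~\ref{lem:psi}, and $\Gamma'$ contains it by Lemma~\ref{lem:sound}, so the invariant holds and the output in (1) is $\Phi_{\max}$. Every phase ends: if (1) and (2) never applied, then \eqref{eq:stall} would hold, a certificate would exist, and (3) would apply in the round in which it is listed. Each new phase starts with a group of smaller rank, so there are at most $n+1$ phases, and the last one ends with (1).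
\end{proof}

In Example~\ref{ex:iteration} actions (1) and (2) never apply in the first phase. If the certificate found is that of Example~\ref{ex:descent}, the second phase starts with $\Gamma=\mathbb{Z}f_0$ and stops in round $0$.

\section{The dual chain and its divisible part}\label{sec:dual}

Throughout this section $\Gamma$ satisfies \eqref{eq:stall}. We construct a descent for $\Gamma$ over $\mathbb{Q}_p$ for a suitable prime $p$. Since all $\Phi_k$ have the same rank, they span the same $\mathbb{Q}$-space and have the same annihilator $K=\Gamma^\perp(\mathbb{Q})$.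

A \emph{lattice} in a finite-dimensional vector space $W$ over $\mathbb{Q}$ is the $\mathbb{Z}$-span of a basis; over $\mathbb{Q}_p$ it is the $\mathbb{Z}_p$-span of a basis. Because $\mathbb{Z}$ and $\mathbb{Z}_p$ are principal ideal domains, submodules of finitely generated modules are finitely generated, and finitely generated torsion-free modules are free. Hence a finitely generated submodule that spans $W$ is a lattice, and so is any submodule between two lattices. Over $\mathbb{Q}$ we use three more facts. A lattice contained in another has finite index in it. The intersection of a lattice $L$ with a subspace is a direct summand of $L$, since the quotient is torsion-free. The \emph{dual} of $L$, the group of linear functionals with integer values on $L$, is spanned by the dual basis, and $L$ is recovered as the set of vectors on which the dual is integral; so two lattices with the same dual are equal.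

\subsection*{From functionals to vectors}

A descent speaks about vectors, whereas $\Psi$ acts on functionals. We pass to the dual side, where the descending chain $\Phi_k$ becomes an ascending chain and $\Psi$ becomes rule (D3). Let
\[
L_k=\{v\in\mathbb{Q}^n:f(v)\in\mathbb{Z}\text{ for all }f\in\Phi_k\}\ \supseteq\ \mathbb{Z}^n+K .
\]
A basis of $\Phi_k$ defines a surjection $\mathbb{Q}^n\to\mathbb{Q}^{\operatorname{rank}\Gamma}$ with kernel $K$, and $L_k$ is the preimage of $\mathbb{Z}^{\operatorname{rank}\Gamma}$. So $L_k/K$ is a lattice in $\mathbb{Q}^n/K$. Moreover, for a linear functional $f$ on $\mathbb{Q}^n$,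
\begin{equation}\label{eq:dual}
f(L_k)\subseteq\mathbb{Z}\iff f\in\Phi_k .
\end{equation}
Indeed, a functional that is integral on $L_k$ kills the subspace $K$, so it factors through $\mathbb{Q}^{\operatorname{rank}\Gamma}$, where it is integral on the standard lattice; thus it is an integer combination of the basis of $\Phi_k$. For a subgroup $L\le\mathbb{Q}^n$ put
\[
H_i[L]=\{a':(a,a')\in H_i(\mathbb{Q})\text{ for some }a\in L\},\qquad T(L)=L+\sum_iH_i[L].
\]
In Example~\ref{ex:iteration}, $K=0$ and $L_k=\mathbb{Z}^2+\mathbb{Z}\,3^{-k}x$.

\begin{lemma}\label{lem:dualchain}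
$L_{k+1}=T(L_k)$ for all $k$.
\end{lemma}

\begin{proof}
We first show that a linear functional $f$ on $\mathbb{Q}^n$ lies in $\Phi_{k+1}$ if and only if $f(T(L_k))\subseteq\mathbb{Z}$.

Let $f\in\Phi_{k+1}$. Then $f\in\Phi_k$ is integral on $L_k$. If $(a,a')\in H_i(\mathbb{Q})$ and $a\in L_k$, then $f(a')=g(a)\in\mathbb{Z}$ for the partner $g\in\Phi_k$ of $f$.

Conversely let $f(T(L_k))\subseteq\mathbb{Z}$. Then $f\in\Phi_k$ by \eqref{eq:dual}. Fix $i$; we must construct the partner $g\in\Phi_k$. Its values are prescribed on the subspace $P=\{a:(a,a')\in H_i(\mathbb{Q})\text{ for some }a'\}$. If $(a,a')\in H_i(\mathbb{Q})$ with $a\in K$, then $\mathbb{Q}a'\subseteq H_i[K]\subseteq H_i[L_k]$, so $f$ is integral on $\mathbb{Q}a'$ and $f(a')=0$. The case $a=0$ shows that $g_0(a)=f(a')$ is a well-defined linear functional on $P$, and the general case shows that $g_0$ vanishes on $P\cap K$. By hypothesis $g_0$ is integral on $P\cap L_k$. So $g_0$ induces a homomorphism to $\mathbb{Z}$ on the image of $P\cap L_k$ in $L_k/K$. This image equals $(L_k/K)\cap((P+K)/K)$, for if $u+\kappa\in L_k$ with $u\in P$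 and $\kappa\in K$, then $u\in L_k$. Being the intersection of a lattice with a subspace, it is a direct summand of $L_k/K$, so the homomorphism extends to $L_k/K\to\mathbb{Z}$. Let $g$ be the resulting linear functional on $\mathbb{Q}^n$. It is integral on $L_k$, so $g\in\Phi_k$ by \eqref{eq:dual}. It agrees with $g_0$ on $P\cap L_k$, which spans $P$ because $L_k\supseteq\mathbb{Z}^n$. Hence $f(a')=g(a)$ on $H_i$. As $i$ was arbitrary, $f\in\Phi_{k+1}$.

It follows that $L_k\subseteq T(L_k)\subseteq L_{k+1}$. Now the rank hypothesis enters: $L_k/K$ and $L_{k+1}/K$ are lattices in the same space $\mathbb{Q}^n/K$, so $T(L_k)/K$ is a lattice too. Its dual is $\Phi_{k+1}$ by what we showed, and so is the dual of $L_{k+1}/K$ by \eqref{eq:dual}. Hence the two lattices are equal.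
\end{proof}

\subsection*{Localization at one prime}

The chain $L_0\subsetneq L_1\subsetneq\cdots$ grows by finite indices. A descent concerns a single prime, so we must exclude that the growth moves on to ever new primes. For a subgroup $L\le\mathbb{Q}^n$ let $\mathbb{Z}_pL$ be its $\mathbb{Z}_p$-span in $\mathbb{Q}_p^n$. For a $\mathbb{Z}_p$-submodule $M\le\mathbb{Q}_p^n$ put
\[
H_{i,p}[M]=\{a':(a,a')\in H_i(\mathbb{Q}_p)\text{ for some }a\in M\},\qquad T_p(M)=M+\sum_iH_{i,p}[M].
\]
The Abelian group $\mathbb{Z}_p$ is torsion-free and hence flat: tensoring with it preserves exact sequences. Also $\mathbb{Q}\otimes\mathbb{Z}_p=\mathbb{Q}_p$, so $L\otimes\mathbb{Z}_p$ is identified with $\mathbb{Z}_pL$. For a finite Abelian group $G$, the group $G\otimes\mathbb{Z}_p$ is the $p$-primary part of $G$.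

\begin{lemma}\label{lem:localize}
For every prime $p$ and all $k$ we have $\mathbb{Z}_pL_{k+1}=T_p(\mathbb{Z}_pL_k)$. There is a prime $p$ with $\mathbb{Z}_pL_k\subsetneq\mathbb{Z}_pL_{k+1}$ for all $k$.
\end{lemma}

\begin{proof}
Let $L\le\mathbb{Q}^n$ and $A=\{(a,a')\in H_i(\mathbb{Q}):a\in L\}$. Tensor the exact sequence $0\to A\to H_i(\mathbb{Q})\to\mathbb{Q}^n/L$, whose last map is $(a,a')\mapsto a+L$, with $\mathbb{Z}_p$. The result $0\to A\otimes\mathbb{Z}_p\to H_i(\mathbb{Q}_p)\to\mathbb{Q}_p^n/\mathbb{Z}_pL$ shows that $\{(a,a')\in H_i(\mathbb{Q}_p):a\in\mathbb{Z}_pL\}$ is the $\mathbb{Z}_p$-span of $A$. Projecting to the second component gives $H_{i,p}[\mathbb{Z}_pL]=\mathbb{Z}_pH_i[L]$, hence $T_p(\mathbb{Z}_pL)=\mathbb{Z}_pT(L)$, and Lemma~\ref{lem:dualchain} gives the first claim.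

Therefore, once $\mathbb{Z}_pL_{k+1}=\mathbb{Z}_pL_k$ holds for one $k$, it holds for all larger $k$. By flatness $\mathbb{Z}_pL_{k+1}/\mathbb{Z}_pL_k$ is the $p$-primary part of the finite group $L_{k+1}/L_k$. If $p$ does not divide $[L_1:L_0]$, the chain $\mathbb{Z}_pL_k$ is thus constant from the start. If it became constant for each of the finitely many primes dividing $[L_1:L_0]$, then for large $k$ all primary parts of $L_{k+1}/L_k$ would vanish. Then $L_{k+1}=L_k$, and $\Phi_{k+1}=\Phi_k$ by \eqref{eq:dual}, contradicting \eqref{eq:stall}. So for some $p$ the chain never becomes constant, and then every inclusion is strict.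
\end{proof}

Fix such a prime $p$, and write
\[
\widehat{L}_k=\mathbb{Z}_pL_k,\qquad \widehat{K}=\mathbb{Z}_pK=\Gamma^\perp(\mathbb{Q}_p),\qquad \widehat{L}_\infty=\bigcup_k\widehat{L}_k .
\]
Since $L_k$ is the sum of $K$ and the $\mathbb{Z}$-span of a basis of a complement of $K$, each $\widehat{L}_k/\widehat{K}$ is a lattice in $\mathbb{Q}_p^n/\widehat{K}$.

\subsection*{The divisible part}

The starting vectors of a descent can be divided by $p$ again and again, so we look for them among the vectors whose whole $\mathbb{Q}_p$-line lies in $\widehat{L}_\infty$. Let $D$ be the sum of all $\mathbb{Q}_p$-subspaces contained in $\widehat{L}_\infty$. It is the largest such subspace, and $D\supseteq\widehat{K}$. In Example~\ref{ex:iteration}, $D=\mathbb{Q}_3x$. In Example~\ref{ex:irrational}, $\widehat{L}_k=A^{-k}\mathbb{Z}_2^2$ and $D$ is the eigenline of $\alpha$: it contains that line and lies in the kernel of $\varphi$, since $\varphi(\widehat{L}_\infty)\subseteq\mathbb{Z}_2$. That a strictly growing chain produces a new line is a consequence of compactness, and this is the reason for working over $\mathbb{Q}_p$.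

\begin{lemma}\label{lem:divisible}
The $\mathbb{Z}_p$-module $\widehat{L}_\infty/D$ is finitely generated, and $D\supsetneq\widehat{K}$.
\end{lemma}

\begin{proof}
Put $W=\mathbb{Q}_p^n/D$ and $Q=\widehat{L}_\infty/D\subseteq W$. The module $Q$ contains no line of $W$, since the preimage of such a line would be a subspace of $\widehat{L}_\infty$ larger than $D$. As $Q$ spans $W$, it contains a lattice $W_0$. So $Q$ is an open subgroup of $W$, and hence closed, its complement being a union of cosets.

Suppose $Q\not\subseteq p^{-l}W_0$ for every $l\ge0$. Given $l$, choose $z\in Q\setminus p^{-l}W_0$, let $l'>l$ be minimal with $z\in p^{-l'}W_0$, and put $u_l=p^{l'}z$. Then $u_l\in W_0\setminus pW_0$, and $p^{-j}u_l=p^{l'-j}z\in Q$ for $0\le j\le l$. The set $W_0\setminus pW_0$ is compact, so a subsequence of $(u_l)$ converges to some $u\in W_0\setminus pW_0$; in particular $u\ne0$. For fixed $j$, the vector $p^{-j}u$ is a limit of the elements $p^{-j}u_l\in Q$ with $l\ge j$, so $p^{-j}u\in Q$. Hence $\mathbb{Q}_pu\subseteq Q$, a contradiction. So $Q\subseteq p^{-l}W_0$ for some $l$, and $Q$ is finitely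 generated.

If $D=\widehat{K}$, then finitely many generators of $\widehat{L}_\infty/\widehat{K}$ would lie in one $\widehat{L}_k/\widehat{K}$, and the chain would be constant from $k$ on, contrary to the choice of $p$.
\end{proof}

\subsection*{The divisible part generates its own growth}

Put $M_k=\widehat{L}_k\cap D$. These modules exhaust $D$, so $p^{-1}M_k$ is reached after finitely many further steps. This is not yet a descent. A descent must derive $p^{-1}x_j$ from the $x_j$ alone, whereas an element of $M_{k+1}$ may come, through $T_p$, from elements of $\widehat{L}_k$ outside $D$. This does happen. For the inequations $\mathrm{real}\ d_1^{\,p^2}\le_D\mathrm{real}\ d_2$ and $\mathrm{real}\ d_2^{\,p}\le_D\mathrm{real}\ d_2$ with $\Gamma=\Lambda^*$ we have $\widehat{L}_k=\mathbb{Z}_pd_1+p^{-k-1}\mathbb{Z}_pd_2$ for $k\ge1$ and $D=\mathbb{Q}_pd_2$, so $M_1=p^{-2}\mathbb{Z}_pd_2$, while $T_p(M_0)=p^{-1}\mathbb{Z}_pd_2$. But the help from outside $D$ is governed by the finitely generated module $\widehat{L}_\infty/D$, so it is used up after finitely many steps.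

\begin{lemma}\label{lem:selfgrowth}
There is $k_0$ with $M_{k+1}=T_p(M_k)$ for all $k\ge k_0$.
\end{lemma}

\begin{proof}
Let $G_i=\{(a,a')\in H_i(\mathbb{Q}_p):a\in\widehat{L}_\infty\}$ and $G_i^D=\{(a,a')\in H_i(\mathbb{Q}_p):a\in D\}$. If $(a,a')\in G_i$, then $a\in\widehat{L}_k$ for some $k$, so $a'\in\widehat{L}_{k+1}\subseteq\widehat{L}_\infty$. If $(a,a')\in G_i^D$, this applies to all $\mathbb{Q}_p$-multiples of $(a,a')$, so $\mathbb{Q}_pa'\subseteq\widehat{L}_\infty$ and $a'\in D$. Thus $H_{i,p}[D]\subseteq D$.

The map $(a,a')\mapsto a+D$ embeds $G_i/G_i^D$ in $\widehat{L}_\infty/D$, so $G_i/G_i^D$ is finitely generated by Lemma~\ref{lem:divisible}. Choose finitely many pairs $(u_{ij},u'_{ij})\in G_i$ that generate $G_i$ modulo $G_i^D$, and choose $k_0\ge1$ such that $\widehat{L}_{k_0-1}$ contains all $u_{ij}$. Then $\widehat{L}_{k_0}$ contains all $u_{ij}$ and all $u'_{ij}$.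

Let $k\ge k_0$ and $(a,a')\in H_i(\mathbb{Q}_p)$ with $a\in\widehat{L}_k$. Write $(a,a')=\sum_jc_j(u_{ij},u'_{ij})+(w,w')$ with $c_j\in\mathbb{Z}_p$ and $(w,w')\in G_i^D$. Then $w=a-\sum_jc_ju_{ij}$ lies in $\widehat{L}_k\cap D=M_k$, so $a'=\sum_jc_ju'_{ij}+w'\in\widehat{L}_k+H_{i,p}[M_k]$. Hence $\widehat{L}_{k+1}=\widehat{L}_k+\sum_iH_{i,p}[M_k]$. The second summand lies in $D$. So if $z=z_1+z_2\in D$ with $z_1\in\widehat{L}_k$ and $z_2$ in the second summand, then $z_1\in\widehat{L}_k\cap D$. This gives $M_{k+1}=M_k+\sum_iH_{i,p}[M_k]=T_p(M_k)$.
\end{proof}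

\begin{proposition}\label{prop:padic}
There is a descent for $\Gamma$ over $\mathbb{Q}_p$.
\end{proposition}

\begin{proof}
Put $M=M_{k_0}\supseteq\widehat{K}$. The module $M/\widehat{K}$ lies in the lattice $\widehat{L}_{k_0}/\widehat{K}$, so it is finitely generated. Since $M\supseteq\mathbb{Z}_p^n\cap D$, it spans $D$, and $D\supsetneq\widehat{K}$ gives $M\ne\widehat{K}$. So $M=\widehat{K}+\mathbb{Z}_py_1+\dots+\mathbb{Z}_py_r$ with $r\ge1$ and $y_1\notin\widehat{K}$. The vectors $p^{-1}y_j$ lie in $D=\bigcup_kM_k$, so by Lemma~\ref{lem:selfgrowth} there is $l$ with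
\[
p^{-1}y_1,\dots,p^{-1}y_r\in M_{k_0+l}=T_p^{\,l}(M).
\]

Call a vector \emph{derivable} if it is a term of a finite sequence in $\mathbb{Q}_p^n$ that begins with $y_1,\dots,y_r$ and whose later terms are justified by (D1), (D2) or (D3) over $\mathbb{Q}_p$. Finitely many such sequences can be merged into one by listing their later terms one after the other. Hence the derivable vectors form a $\mathbb{Z}_p$-module, by (D2). It contains the $y_j$ and, by (D1), $\widehat{K}$, so it contains $M$. By (D3) it is closed under passing from $a$ to $a'$ for $(a,a')\in H_i(\mathbb{Q}_p)$, so with a submodule $M'$ it contains $T_p(M')$. Therefore it contains $T_p^{\,l}(M)$. Merging sequences for $p^{-1}y_1,\dots,p^{-1}y_r$ gives a descent with $x_j=y_j$ for $j\le r$.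
\end{proof}

\section{From $p$-adic to algebraic coordinates}\label{sec:algebraic}

A descent of fixed combinatorial form is a solution of polynomial equations over $\mathbb{Q}$ subject to open conditions. Such a solution can be moved to a nearby algebraic one: we approximate a transcendence basis by rationals, and Hensel's lemma lets the one remaining algebraic generator follow.

\begin{lemma}\label{lem:algebraic}
Let $z=(z_1,\dots,z_\nu)\in\mathbb{Q}_p^\nu$ satisfy $F_1(z)=\dots=F_\mu(z)=0$, where $F_\ell\in\mathbb{Q}[Z_1,\dots,Z_\nu]$. Then arbitrarily close to $z$ there is a solution $z'$ of these equations whose coordinates lie in $\mathbb{Q}(\theta')$ for some $\theta'\in\mathbb{Q}_p$ that is algebraic over $\mathbb{Q}$.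
\end{lemma}

\begin{proof}
\emph{Parametrization.} Let $u=(u_1,\dots,u_\rho)$ be a transcendence basis of the field $\mathbb{Q}(z)\subseteq\mathbb{Q}_p$ over $\mathbb{Q}$, chosen among the $z_j$. The extension $\mathbb{Q}(z)/\mathbb{Q}(u)$ is finite and separable, so $\mathbb{Q}(z)=\mathbb{Q}(u)(\theta)$ for some $\theta$ by the primitive element theorem. Let $U=(U_1,\dots,U_\rho)$ be indeterminates; $U\mapsto u$ is an isomorphism $\mathbb{Q}(U)\cong\mathbb{Q}(u)$. Clearing denominators, choose $g\in\mathbb{Q}[U,Y]$ such that $g(u,Y)$ is the minimal polynomial of $\theta$ over $\mathbb{Q}(u)$ times a nonzero element of $\mathbb{Q}[u]$. By separability $g_Y(u,\theta)\ne0$, where $g_Y=\partial g/\partial Y$. Write $z_j=P_j(u,\theta)/q(u)$ with $P_j\in\mathbb{Q}[U,Y]$ and $0\ne q\in\mathbb{Q}[U]$.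

\emph{The equations follow from $g=0$.} Let $\epsilon$ be at least the degree of every $F_\ell$. Then $G_\ell=q^{\epsilon}F_\ell(P_1/q,\dots,P_\nu/q)$ lies in $\mathbb{Q}[U,Y]$, and $G_\ell(u,\theta)=q(u)^{\epsilon}F_\ell(z)=0$. So $g$ divides $G_\ell$ in $\mathbb{Q}(U)[Y]$, and there are $0\ne\eta\in\mathbb{Q}[U]$ and $w_\ell\in\mathbb{Q}[U,Y]$ with $\eta G_\ell=g\,w_\ell$ for all $\ell$. By algebraic independence $q(u)\eta(u)\ne0$. Consequently, if $u'\in\mathbb{Q}_p^\rho$ and $\theta'\in\mathbb{Q}_p$ satisfy $g(u',\theta')=0$ and $q(u')\eta(u')\ne0$, then $z'_j=P_j(u',\theta')/q(u')$ solves the equations: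
\[
\eta(u')\,q(u')^{\epsilon}F_\ell(z')=\eta(u')\,G_\ell(u',\theta')=g(u',\theta')\,w_\ell(u',\theta')=0 .
\]
By continuity, $q(u')\eta(u')\ne0$ and $z'$ is as close to $z$ as desired once $(u',\theta')$ is close enough to $(u,\theta)$.

\emph{Moving the root.} Expand $g(u',\theta+Z)=\sum_{i\ge0}c_i(u')Z^i$, a finite sum whose coefficients $c_i$ are polynomials in $u'$ over $\mathbb{Q}_p$, with $c_0(u)=0$ and $c_1(u)=g_Y(u,\theta)\ne0$. To bring this into the range of Hensel's lemma we rescale. For an integer $e$ put
\[
Q_{u'}(W)=\frac{g(u',\theta+p^eW)}{p^e\,c_1(u)}=\sum_{i\ge0}\frac{c_i(u')}{c_1(u)}\,p^{e(i-1)}\,W^i .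
\]
Fix $e$ so large that $v_p(c_i(u)/c_1(u))+e(i-1)\ge1$ for all $i\ge2$. At $u'=u$ the coefficient of $W^0$ is $0$, that of $W$ is $1$, and the others lie in $p\mathbb{Z}_p$. The sets $p\mathbb{Z}_p$ and $1+p\mathbb{Z}_p$ are open, so for all $u'$ close enough to $u$, depending on $e$, we have $Q_{u'}\in\mathbb{Z}_p[W]$ and $Q_{u'}\equiv W\bmod p$. Hensel's lemma at $a=0$ gives a root $\omega\in p\mathbb{Z}_p$ of $Q_{u'}$, and $Q'_{u'}(\omega)\in1+p\mathbb{Z}_p$. Then $\theta'=\theta+p^e\omega$ satisfies
\[
g(u',\theta')=0,\qquad g_Y(u',\theta')=c_1(u)\,Q'_{u'}(\omega)\ne0,\qquad v_p(\theta'-\theta)>e .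
\]

\emph{Conclusion.} First choose $e$ so large that $v_p(\theta'-\theta)>e$ is as close as the second step requires, and then choose $u'\in\mathbb{Q}^\rho$ as close to $u$ as the second and third steps require; this is possible since $\mathbb{Q}$ is dense in $\mathbb{Q}_p$. The polynomial $g(u',Y)\in\mathbb{Q}[Y]$ is nonzero because $g_Y(u',\theta')\ne0$, so $\theta'$ is algebraic over $\mathbb{Q}$, and $z'_j\in\mathbb{Q}(\theta')$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
Take the descent $x_1,\dots,x_N$ over $\mathbb{Q}_p$ from Proposition~\ref{prop:padic}. Since $x_1\notin\Gamma^\perp(\mathbb{Q}_p)$, there is $\psi\in\Gamma$ with $\psi(x_1)\ne0$; put $w=\psi(x_1)^{-1}$. Keep $N$, $r$, $\sigma$, the rule used for each $t>r$, and the indices $s,i$ in each use of (D3) fixed. Let $z$ be the tuple of all coordinates of the $x_t$, all coefficients $c_{ts}$, and $w$. It satisfies a system of polynomial equations with rational coefficients: (D1), (D3) and $x_{\sigma(j)}=p^{-1}x_j$ are linear, while (D2) and $w\,\psi(x_1)=1$ are bilinear. The only other condition is $c_{ts}\in\mathbb{Z}_p$.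

By Lemma~\ref{lem:algebraic} there is a solution $z'$ with coordinates in a field $E=\mathbb{Q}(\theta')\subseteq\mathbb{Q}_p$, $\theta'$ algebraic, and with $v_p(c'_{ts}-c_{ts})\ge0$, so that $c'_{ts}\in E\cap\mathbb{Z}_p$. The linear equations used for (D1) and (D3) cut out $\Gamma^\perp(E)$ and $H_i(E)$ over $E$, and $w'\psi(x'_1)=1$ gives $x'_1\notin\Gamma^\perp(E)$. So $x'_1,\dots,x'_N$ is a descent for $\Gamma$ over $E$.

It remains to present $E$ as in Definition~\ref{def:certificate}. Let $\alpha$ be $\theta'$ times a power of $p$ such that $\alpha\in\mathbb{Z}_p$; then $E=\mathbb{Q}(\alpha)$. Let $h\in\mathbb{Z}[Y]$ be a nonzero integer multiple of the minimal polynomial of $\alpha$ over $\mathbb{Q}$. By separability $h'(\alpha)\ne0$, so $s=v_p(h'(\alpha))$ is a nonnegative integer. Choose $a\in\mathbb{Z}$ with $v_p(a-\alpha)>2s$. Then $v_p(h'(a)-h'(\alpha))>s$ gives $v_p(h'(a))=s$, and $v_p(h(a))=v_p(h(a)-h(\alpha))>2s$. Since $v_p(\alpha-a)>s$, the root that Hensel's lemma attaches to $(h,a)$ is $\alpha$. This is a certificate for $\Gamma$.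
\end{proof}

With Proposition~\ref{prop:complete}, Theorem~\ref{thm:phimax} and hence Theorems~\ref{thm:decidable} and~\ref{thm:principal} are proved.

\section{The closure ordinal of the iteration}\label{sec:ordinal}

In Example~\ref{ex:iteration} the group $\Phi_{\max}$ is the intersection of the finite iterates. In general the intersection need not be admissible, and the iteration has to be continued. Define, for ordinals $\xi$ and limit ordinals $\lambda$,
\[
\Phi^{(0)}=\Lambda^*,\qquad\Phi^{(\xi+1)}=\Psi(\Phi^{(\xi)}),\qquad\Phi^{(\lambda)}=\bigcap_{\xi<\lambda}\Phi^{(\xi)} .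
\]
The ordinals below $\omega\cdot n$ are those of the form $\omega\cdot l+k$ with $0\le l<n$ and $k$ finite.

\begin{theorem}\label{thm:ordinal}
For every instance, $\Phi^{(\omega\cdot n)}=\Phi_{\max}$. For every $n\ge1$ there is an instance with $|B|+|X|=n$ and $\Phi^{(\xi)}\ne\Phi_{\max}$ for all $\xi<\omega\cdot n$.
\end{theorem}

\begin{proof}
\emph{Upper bound.} The sequence is decreasing, and all its terms contain $\Phi_{\max}$, by Lemma~\ref{lem:psi} and transfinite induction. If $\Phi^{(\xi+1)}=\Phi^{(\xi)}$ for some $\xi<\omega\cdot n$, then $\Phi^{(\xi)}=\Phi_{\max}$ by Lemma~\ref{lem:psi} and the sequence is constant from $\xi$ on. So assume that no such $\xi$ exists. Fix $l<n$, and put $\Gamma=\Phi^{(\omega\cdot l)}$ and $\Phi_k=\Psi^k(\Gamma)$, so that $\Phi^{(\omega\cdot(l+1))}=\bigcap_k\Phi_k$. We claim that $\operatorname{rank}\bigcap_k\Phi_k<\operatorname{rank}\Gamma$. This holds if some $\Phi_k$ has smaller rank than $\Gamma$. Otherwise \eqref{eq:stall} holds, and Lemmas~\ref{lem:localize} and~\ref{lem:divisible} give a prime $p$ and a subspace $D\subseteq\widehat{L}_\infty$ with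 $D\supsetneq\Gamma^\perp(\mathbb{Q}_p)$. Every $f\in\bigcap_k\Phi_k$ maps each $\widehat{L}_k=\mathbb{Z}_pL_k$ into $\mathbb{Z}_p$. So $f(D)$ is a $\mathbb{Q}_p$-subspace of $\mathbb{Q}_p$ contained in $\mathbb{Z}_p$, which forces $f(D)=0$. The subgroup $\{f\in\Gamma:f(D)=0\}$ is proper, because $D\not\subseteq\Gamma^\perp(\mathbb{Q}_p)$, and the quotient of $\Gamma$ by it is torsion-free; so it has smaller rank, and the claim follows. After $n$ such drops, $\Phi^{(\omega\cdot n)}$ has rank $0$. Thus $\Phi^{(\omega\cdot n)}=0$, and it equals $\Phi_{\max}$ since it contains it.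

\emph{Sharpness.} Let $p_1,\dots,p_n$ be distinct primes, and take the $n$ inequations without base dimensions
\[
\mathrm{real}\ (d_j^{\,p_j}\cdot d_{j+1})\le_D\mathrm{real}\ d_j\quad(1\le j<n),\qquad\mathrm{real}\ d_n^{\,p_n}\le_D\mathrm{real}\ d_n .
\]
The design is that $d_{j+1}$ shields the $j$-th inequation until the coordinate $j+1$ has been reduced to zero. Write $f\in\Lambda^*$ as $(f_1,\dots,f_n)$ with $f_j=f(d_j)$, and put $g_{n+1}=0$. Then $f\in\Psi(\Phi)$ if and only if $f\in\Phi$ and $f_i\in C_i=\{p_ig_i+g_{i+1}:g\in\Phi\}$ for $1\le i\le n$; each inequation chooses its own $g$. Let $\Phi=\mathbb{Z}^{j-1}\times p_j^k\mathbb{Z}\times0^{n-j}$ with $1\le j\le n$ and $k\ge0$. Then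
\[
C_i=\begin{cases}
p_i\mathbb{Z}+\mathbb{Z}=\mathbb{Z}&\text{if } i<j-1,\\
p_{j-1}\mathbb{Z}+p_j^k\mathbb{Z}=\mathbb{Z}&\text{if } i=j-1,\\
p_j^{k+1}\mathbb{Z}&\text{if } i=j,\\
0&\text{if } i>j,
\end{cases}
\]
where the second case uses $p_{j-1}\ne p_j$. So $\Psi(\Phi)=\mathbb{Z}^{j-1}\times p_j^{k+1}\mathbb{Z}\times0^{n-j}$. The intersection over $k$ is $\mathbb{Z}^{j-1}\times0^{n-j+1}$, which for $j>1$ is the group of the same form with $j-1$ in place of $j$ and $k=0$. By induction,
\[
\Phi^{(\omega\cdot l+k)}=\mathbb{Z}^{n-l-1}\times p_{n-l}^{\,k}\mathbb{Z}\times0^{l}\qquad(0\le l<n,\ k\ge0).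
\]
These groups are all nonzero, while $\Phi^{(\omega\cdot n)}=0=\Phi_{\max}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{PLD}
\emph{Programming Languages and Dimensions},
\texttt{http://www.cl.cam.ac.uk:80/\allowbreak ftp/\allowbreak papers/\allowbreak reports/\allowbreak UCAM-CL-TR-391.pdf}.

\end{thebibliography}
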